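# Minkowski sums of hyperbolicity sets under the convolution $\boxplus_\kappa$

## 1. Does the largest zero move less the second time?

Take a real-rooted polynomial $R$ in one variable and apply a differential operator that keeps polynomials real-rooted. The largest zero moves. Now apply a second operator of the same kind. A natural guess is a law of diminishing returns: *the second operator moves the largest zero no further after the first one has acted than it would have moved it before.* There is a version of this guess in several variables, in which the largest zero is replaced by the boundary of a region of $\mathbb R^n$, and one would guess that it holds there too. Let us make the one-variable guess precise and test it.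

Fix $k\ge1$. For real polynomials $P,f$ of degree at most $k$ put
$$(P\boxplus_k f)(x)=\frac1{k!}\sum_{i=0}^k P^{(i)}(0)\,f^{(k-i)}(x).$$
So $P$ is used as a recipe for a constant-coefficient differential operator, applied to $f$. It is known that $P\boxplus_k f$ is real-rooted or zero when $P$ and $f$ are real-rooted. Section 2 shows that $\boxplus_k$ is commutative and associative. Write $\lambda(f)$ for the largest zero of a nonconstant real-rooted $f$. The guess is
$$\lambda(P\boxplus Q\boxplus R)+\lambda(R)\le\lambda(P\boxplus R)+\lambda(Q\boxplus R), \tag{1}$$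
and moving two terms across gives the law of diminishing returns,
$$\lambda(Q\boxplus(P\boxplus R))-\lambda(P\boxplus R)\le\lambda(Q\boxplus R)-\lambda(R).$$

*Test with $k=1$.* Here $(x-p)\boxplus_1(x-r)=-p\cdot1+1\cdot(x-r)=x-p-r$. Everything is a translation, and (1) reads $(p+q+r)+r\le(p+r)+(q+r)$, an equality.

*Test with $k=2$.* Let $P=x^2-p$, $Q=x^2-q$, $R=x^2-r$ with $p,q,r\ge0$. Then
$$(x^2-p)\boxplus_2(x^2-r)=\tfrac12\big((-p)\cdot2+0+2(x^2-r)\big)=x^2-(p+r),$$
so (1) becomes
$$\sqrt{p+q+r}+\sqrt r\le\sqrt{p+r}+\sqrt{q+r}. \tag{2}$$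
Both sides are nonnegative, so we may square. After cancelling $p+q+2r$, we compare $r(p+q+r)$ with $(p+r)(q+r)=pq+r(p+q+r)$. Hence, for all real $p,q,r$ for which the four radicands are nonnegative,
$$\text{(2) holds}\iff pq\ge0. \tag{3}$$
Here $p,q\ge0$ and the guess survives. The criterion (3) decides everything in the next sections.

*Test with a drop in degree.* Let $k=2$, $P=2x$, so that $P\boxplus_2f=f'$, and let $Q=x^2-q$, $R=x^2-r$. Then $P\boxplus R=P\boxplus Q\boxplus R=2x$, and (1) reads $0+\sqrt r\le0+\sqrt{q+r}$, which is true.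

## 2. Stable polynomials, $\boxplus_\kappa$ and hyperbolicity sets

Let $\mathbf x=(x_1,\dots,x_n)$ and, for $\kappa\in\mathbb N^n$, let $\mathbb R_\kappa[\mathbf x]$ be the space of real polynomials of degree at most $\kappa_i$ in $x_i$ for each $i$. Inequalities between vectors are componentwise, $\kappa!=\prod_i\kappa_i!$, and $\partial^\alpha=\prod_i(\partial/\partial x_i)^{\alpha_i}$.

**Definition (stable).** A polynomial $f\in\mathbb R[\mathbf x]$ is stable if $f(\mathbf z)\ne0$ whenever $\operatorname{Im}z_j>0$ for all $j$. The zero polynomial also counts as stable.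

For $n=1$ a real polynomial $f\neq 0$ is stable if and only if it is real-rooted, since nonreal zeros come in conjugate pairs; nonzero constants count as real-rooted. Products of stable polynomials are stable. For $c\ge0$ the polynomial $xy-c$ is stable: a zero with $\operatorname{Im}x>0$ has $y=c/x$, and $\operatorname{Im}(c/x)\le0$. By contrast $xy+1$ is not stable, because it vanishes at $x=y=i$.

**Definition (convolution).** For $f,g\in\mathbb R_\kappa[\mathbf x]$,
$$(f\boxplus_\kappa g)(\mathbf x)=\frac1{\kappa!}\sum_{\alpha\le\kappa}(\partial^\alpha f)(0)\,(\partial^{\kappa-\alpha}g)(\mathbf x).$$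

The one fact we take from outside is that **$\boxplus_\kappa$ preserves stability**: if $f,g\in\mathbb R_\kappa[\mathbf x]$ are stable, so is $f\boxplus_\kappa g$.

**Definition (hyperbolicity set).** For $f\in\mathbb R[\mathbf x]$,
$$\mathcal C[f]=\{\mathbf x\in\mathbb R^n: f(\mathbf x)f(\mathbf y)>0\ \text{ for all }\mathbf y\ge\mathbf x\}.$$

For $n=1$ and $f$ nonconstant real-rooted this is the ray $\{x>\lambda(f)\}$; for a nonzero constant it is $\mathbb R$. Clearly $\mathcal C[cf]=\mathcal C[f]$ for $c\ne0$. If $f(t,\dots,t)>0$ for all large $t$ and $\mathbf x\in\mathcal C[f]$, then $f>0$ on all of $\{\mathbf y\ge\mathbf x\}$, because $(t,\dots,t)\ge\mathbf x$ for large $t$. We use this constantly.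

*Example.* For $s\ge0$,
$$H_s:=\mathcal C[xy-s]=\{(x,y): x>0,\ y>0,\ xy>s\}. \tag{4}$$
The right-hand set lies in $\mathcal C[xy-s]$, as $xy$ increases in both variables on the positive quadrant. Conversely, let $(x,y)\in\mathcal C[xy-s]$. If $x\le0$, then $xt-s\le0$ for all large $t$, while it should be positive. So $x>0$, likewise $y>0$, and then $xy>s$.

Sums of sets are Minkowski sums, $A+B=\{\mathbf a+\mathbf b\}$. The guess in several variables is a conjecture of Leake and Ryder (2018); the source of the problem is the document "Linear preservers of stable and Lorentzian polynomials and deformations of hyperbolicity cones".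

**Conjecture (Leake, Ryder, 2018).** Let $P,Q,R\in\mathbb R_\kappa[\mathbf x]$ be stable polynomials such that none of $R$, $P\boxplus_\kappa R$, $Q\boxplus_\kappa R$, $P\boxplus_\kappa Q\boxplus_\kappa R$ is identically zero. Then
$$\mathcal C[P\boxplus_\kappa Q\boxplus_\kappa R]+\mathcal C[R]\supseteq\mathcal C[P\boxplus_\kappa R]+\mathcal C[Q\boxplus_\kappa R]. \tag{5}$$

We call a triple satisfying these hypotheses *allowed*. For $n=1$, and when none of the polynomials is constant, (5) compares two rays and says exactly (1). The answer is that the guess is wrong in general, and one can say exactly when it is right.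

**Theorem A.** Let $n=2$, $\kappa=(2,1)$, variables $(x,y)$, and
$$P=x^2y-18x,\qquad Q=x^2y-25200\,y,\qquad R=(x+40)(xy-16).$$
These are stable, none of $R$, $P\boxplus_\kappa R$, $Q\boxplus_\kappa R$, $P\boxplus_\kappa Q\boxplus_\kappa R$ is zero, and the point $(148,\,8.4)$ lies in $\mathcal C[P\boxplus_\kappa R]+\mathcal C[Q\boxplus_\kappa R]$ but not in $\mathcal C[P\boxplus_\kappa Q\boxplus_\kappa R]+\mathcal C[R]$. In particular the conjecture is false, already with $P,Q,R$ all of full degree $\kappa$.

**Theorem B.** For $\kappa\in\mathbb N^n$, the inclusion (5) holds for all allowed $P,Q,R\in\mathbb R_\kappa[\mathbf x]$ if and only if either at most one $\kappa_i$ is nonzero, or $\kappa=e_i+e_j$ with $i\ne j$.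

The case of one nonzero entry is due to Leake and Ryder; Section 6 gives a self-contained proof.

**Working with operators instead of polynomials.** The aim is to replace $\boxplus_\kappa$ by composition. For $P\in\mathbb R_\kappa[\mathbf x]$ put
$$T_P=\frac1{\kappa!}\sum_{\alpha\le\kappa}(\partial^\alpha P)(0)\,\partial^{\kappa-\alpha}.$$
Then $P\boxplus_\kappa f=T_Pf$, and $T_P\mathbf x^\kappa=\sum_\alpha\partial^\alpha P(0)\,\mathbf x^\alpha/\alpha!=P$. Conversely, let $T=\sum_\gamma c_\gamma\partial^\gamma$ be any constant-coefficient operator and put $P=T\mathbf x^\kappa$. For $\gamma\le\kappa$ we have $\partial^{\kappa-\gamma}P(0)=\kappa!\,c_\gamma$, and the terms with $\gamma\not\le\kappa$ kill $\mathbb R_\kappa[\mathbf x]$, so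
$$T_P=T\ \text{ on }\mathbb R_\kappa[\mathbf x]\qquad\text{when } P=T\mathbf x^\kappa. \tag{6}$$
Since $P\boxplus Q=T_PT_Q\mathbf x^\kappa$, (6) gives $T_{P\boxplus Q}=T_PT_Q$ on $\mathbb R_\kappa[\mathbf x]$. So $\boxplus_\kappa$ is commutative and associative, and $P\boxplus Q\boxplus R=T_PT_QR$. All these operators commute with each other and with translations. We write $PR$, $QR$, $PQR$ for $P\boxplus R$, $Q\boxplus R$, $P\boxplus Q\boxplus R$ where no confusion with products can arise.

**Two reductions.** If $\kappa_i=0$, the variable $x_i$ does not occur in any polynomial of $\mathbb R_\kappa[\mathbf x]$, it does not influence stability or $\boxplus_\kappa$, and all sets $\mathcal C$ are cylinders in direction $e_i$; so it may be dropped. The same cylinder remark applies to any variable that happens not to occur in $R$, $PR$, $QR$, $PQR$. Secondly, let $(\tau_vf)(\mathbf x)=f(\mathbf x-v)$, so $\mathcal C[\tau_vf]=\mathcal C[f]+v$. Replacing $R$ by $\tau_vR$ translates both sides of (5) by $2v$. Replacing $T_P$ by $\tau_vT_P$, that is, $P$ by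 $\tau_vP$, translates both sides by $v$; the same holds for $Q$. Nonzero scalars change nothing.

## 3. Hyperbolas: the inclusion for $\kappa=(1,1)$

The simplest case with two variables is again true, and again because of (3).

**Step 1: what stability says about the coefficients.** *If $f=axy+bx+cy+d$ is stable, then $bc\ge ad$.* Suppose first $a\ne0$. Then
$$f=a\Big[\big(x+\tfrac ca\big)\big(y+\tfrac ba\big)-\Delta\Big],\qquad \Delta=\frac{bc-ad}{a^2}.$$
If $\Delta<0$, setting $x+\frac ca=y+\frac ba=i\sqrt{|\Delta|}$ gives a zero with positive imaginary parts, a contradiction. If $a=0$ and $bc<0$, then $x=i$, $y=-\frac bc i-\frac dc$ is such a zero.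

Consequently $\mathcal C[f]\ne\emptyset$ for every stable $f\ne0$ in $\mathbb R_{(1,1)}$. If $a\ne0$, it is a translate of $H_\Delta$ with $\Delta\ge0$. If $a=0$ and $f$ is nonconstant, we may scale so that $b,c\ge0$, not both zero, and then $\mathcal C[f]=\{bx+cy+d>0\}$. If $f$ is constant, $\mathcal C[f]=\mathbb R^2$.

**Step 2: set-up.** Write $T_P=p_0+p_1\partial_x+p_2\partial_y+p_{12}\partial_x\partial_y$. Then $P=p_0xy+p_1y+p_2x+p_{12}$, and Step 1 gives $p_1p_2\ge p_0p_{12}$. Use the same notation for $Q$. If $R$ or $PQR$ is a nonzero constant, one summant on the left of (5) is $\mathbb R^2$ and the other is nonempty by Step 1, so the left side is $\mathbb R^2$. From now on neither is constant.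

**Step 3: no $xy$ term in $R$.** Let $R=bx+cy+d$; by Step 1 we may take $b,c\ge0$, not both $0$. Applying $T_P$ gives $p_0R+(p_1b+p_2c)$, so $PQR$ equals $p_0q_0R$ plus a constant. As $PQR$ is nonconstant, $p_0q_0\ne0$; scale to $p_0=q_0=1$. Then $PR=R+\alpha$, $QR=R+\beta$, $PQR=R+\alpha+\beta$. All four sets are half-planes $\{bx+cy>\text{const}\}$, and the constants add under Minkowski sum. Both sides of (5) equal $\{bx+cy>-2d-\alpha-\beta\}$.

**Step 4: the main case, $R$ contains $xy$ and $p_0q_0\ne0$.** After translation and scaling, $R=xy-r$ with $r\ge0$, by Step 1. Scale $p_0=q_0=1$. On $\mathbb R_{(1,1)}$ the operator $(1-p_1\partial_x)(1-p_2\partial_y)$ is the translation by $(p_1,p_2)$, and since $\partial_x^2=\partial_y^2=0$ there,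
$$(1-p_1\partial_x)(1-p_2\partial_y)T_P=1-p\,\partial_x\partial_y,\qquad p=p_1p_2-p_{12}\ge0.$$
(The coefficient of $\partial_x\partial_y$ is $p_{12}-p_1p_2-p_2p_1+p_1p_2=p_{12}-p_1p_2$.) So we may take $T_P=1-p\,\partial_x\partial_y$ and likewise $T_Q=1-q\,\partial_x\partial_y$ with $q\ge0$. Then $PR=xy-(p+r)$, $QR=xy-(q+r)$, $PQR=xy-(p+q+r)$, and we must show
$$H_{p+q+r}+H_r\supseteq H_{p+r}+H_{q+r}.$$

*Claim: $H_s+H_t=H_{(\sqrt s+\sqrt t)^2}$ for $s,t\ge0$.* For "$\subseteq$", Cauchy–Schwarz gives $(x+x')(y+y')\ge(\sqrt{xy}+\sqrt{x'y'})^2>(\sqrt s+\sqrt t)^2$. For "$\supseteq$", let $X,Y>0$ with $\sqrt{XY}>\sqrt s+\sqrt t$. Choose $\lambda\in(0,1)$ with $\lambda\sqrt{XY}>\sqrt s$ and $(1-\lambda)\sqrt{XY}>\sqrt t$, and split $(X,Y)=\lambda(X,Y)+(1-\lambda)(X,Y)$.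

Since $H_u$ shrinks as $u$ grows, we need $\sqrt{p+q+r}+\sqrt r\le\sqrt{p+r}+\sqrt{q+r}$. By (3) this holds, because $p,q\ge0$.

**Step 5: the remaining case, $R=xy-r$ and $p_0q_0=0$.** By symmetry let $p_0=0$. Then $p_1p_2\ge0$, and after a sign change $p_1,p_2\ge0$. We get $PR=p_1y+p_2x+p_{12}$ and $PQR=q_0\,PR+q_1p_2+q_2p_1$. As $PQR$ is nonconstant, $q_0\ne0$ and $(p_1,p_2)\neq0$. As in Step 4 we may take $T_Q=1-q\,\partial_x\partial_y$ with $q\ge0$. Now $PQR=PR$, and $\mathcal C[R]=H_r\supseteq H_{r+q}=\mathcal C[QR]$, so (5) holds.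

This proves (5) for $\kappa=(1,1)$, and by dropping idle variables for every $\kappa=e_i+e_j$ with $i\neq j$. $\blacksquare$

## 4. Two poles: the inclusion fails for $\kappa=(2,1)$

Let us try to run the same computation for $\kappa=(2,1)$, and see which line breaks. A polynomial of degree one in $y$, whose $y$-coefficient is $(x-a)(x-a')$ with $a>a'$, can be written
$$f=(x-a)(x-a')\Big[y-\frac{w}{x-a}-\frac{w'}{x-a'}\Big] \tag{7}$$
whenever its $y$-free part has degree at most one in $x$.

**Lemma 1.** *Let $f$ be as in (7) with $a>a'$, $w>0$, $w'\ge0$. Then*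
$$\mathcal C[f]=\Big\{x>a,\ y>\frac w{x-a}+\frac{w'}{x-a'}\Big\},$$
*and every $(x,y)\in\mathcal C[f]$ satisfies $x+y>a+2\sqrt w$.*

*Proof.* On $x>a$ the two fractions decrease in $x$, so the right-hand set is closed under going up, and $f>0$ on it. Hence it lies in $\mathcal C[f]$. Conversely let $(x,y)\in\mathcal C[f]$. As $f(t,t)>0$ for large $t$, $f>0$ at all points $\ge(x,y)$. If $y\le0$, then $f(t,y)<0$ for all large $t$, a contradiction. If $x\le a$, then $(a,y)\ge(x,y)$, but $f(a,y)=-w(a-a')<0$, a contradiction. So $x>a$, and $f(x,y)>0$ gives the bound on $y$. Finally $x+y>a+(x-a)+\frac w{x-a}\ge a+2\sqrt w$. $\square$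

So if the second pole $a'$ is far to the left, $\mathcal C[f]$ is nearly $H_w$ translated by $(a,0)$. This suggests following the rightmost pole $a$ and its weight $w$.

The operator $1-p\,\partial_x\partial_y$ leaves the $y$-coefficient $A=(x-a)(x-a')$ alone and subtracts $pA'$ from $f$. Since $A'/A=\frac1{x-a}+\frac1{x-a'}$, it adds $p$ to each weight. The operator $1-c\,\partial_x^2$ changes only $A$, hence moves the poles, and the $y$-free part stays. Take $T_P=1-p\,\partial_x\partial_y$ and $T_Q=1-c\,\partial_x^2$, and let $r$ and $r+q$ be the rightmost weights in $R$ and in $QR$. Then the rightmost weights in $R,PR,QR,PQR$ are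
$$r,\quad p+r,\quad q+r,\quad p+q+r.$$
The positions of the rightmost poles cancel in (5): they are the same for $R$ and $PR$, and the same for $QR$ and $PQR$. If far poles are ignored, we are therefore back at inequality (2), and by (3) it is equivalent to $pq\ge0$.

In Section 3, stability forced $q\ge0$. **Here nothing does.** The $y$-free part fixes the *total* weight, but when the poles move, weight may flow from the right pole to the left one, and then $q<0$. For instance, let
$$R=(x+c)(xy-16)=x(x+c)\Big[y-\frac{16}x-\frac0{x+c}\Big],$$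
with all weight on the right pole. Suppose $T_Q$ moves the poles from $0,-c$ to $A,-(A+c)$ with $A>0$ (the sum of the zeros is preserved by $1-\text{const}\cdot\partial_x^2$). The new right weight $w$ satisfies $16(x+c)=w(x+A+c)+w'(x-A)$, so at $x=A$
$$w=16\,\frac{A+c}{2A+c}<16.$$
The choice $A=\frac72c$ gives $w=9$, that is, $q=-7$. With $p=9$ the four weights $r,\,p+r,\,q+r,\,p+q+r$ are $16,25,9,18$, and
$$\sqrt{18}+\sqrt{16}>8.24>8=\sqrt{25}+\sqrt9 .$$
The heuristic inclusion fails, with a gap $2(\sqrt{18}-4)>0.48$ in the coordinate sum. It remains to take $c$ large enough that the far poles cost less than this gap; $c=40$, $A=140$ will do.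

**Proof of Theorem A.**

**Step 1: stability and operators.** $P=x(xy-18)$, $Q=y(x^2-25200)$ and $R=(x+40)(xy-16)$ are products of stable polynomials. Since $P=(1-9\partial_x\partial_y)x^2y$ and $Q=(1-12600\,\partial_x^2)x^2y$, (6) gives $T_P=1-9\partial_x\partial_y$ and $T_Q=1-12600\,\partial_x^2$ on $\mathbb R_\kappa$.

**Step 2: the four polynomials in the form (7).** We have $R=x^2y+40xy-16x-640$, so $\partial_x\partial_yR=2x+40$, $\partial_x^2R=2y$, $\partial_x^3\partial_yR=0$. With $x^2+40x-25200=(x-140)(x+180)$,
$$\begin{aligned}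
R&=x(x+40)\Big[y-\tfrac{16}x-\tfrac0{x+40}\Big],\\
G:=P\boxplus R&=x(x+40)y-(34x+1000)=x(x+40)\Big[y-\tfrac{25}x-\tfrac9{x+40}\Big],\\
K:=Q\boxplus R&=(x-140)(x+180)y-16(x+40)=(x-140)(x+180)\Big[y-\tfrac9{x-140}-\tfrac7{x+180}\Big],\\
F:=P\boxplus Q\boxplus R&=(x-140)(x+180)y-(34x+1000)=(x-140)(x+180)\Big[y-\tfrac{18}{x-140}-\tfrac{16}{x+180}\Big].
\end{aligned}$$
The checks are $16(x+40)+9(2x+40)=34x+1000$ for the $y$-free parts of $G$ and $F$, and for the partial fractions $25(x+40)+9x=34x+1000$, $9(x+180)+7(x-140)=16x+640$, $18(x+180)+16(x-140)=34x+1000$. None of the four is zero.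

**Step 3: a lower bound for the left side of (5).** By Lemma 1, points of $\mathcal C[R]$ have coordinate sum $>0+2\sqrt{16}=8$, and points of $\mathcal C[F]$ have coordinate sum $>140+2\sqrt{18}=140+6\sqrt2>148.48$ (note $8.48^2=71.9104<72$). So every point of $\mathcal C[F]+\mathcal C[R]$ has coordinate sum $>156.48$.

**Step 4: a point of the right side below that bound.** By Lemma 1,
$$(5,\,5.3)\in\mathcal C[G],\ \text{ as }\ \tfrac{25}5+\tfrac9{45}=5.2<5.3;\qquad (143,\,3.1)\in\mathcal C[K],\ \text{ as }\ \tfrac93+\tfrac7{323}<3.1 .$$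
Their sum is $(148,\,8.4)$, with coordinate sum $156.4<156.48$. It lies in $\mathcal C[PR]+\mathcal C[QR]$ but not in $\mathcal C[PQR]+\mathcal C[R]$. $\blacksquare$

## 5. Failure for all remaining $\kappa$

Suppose $\kappa$ is not of the types listed in Theorem B, so at least two entries are nonzero. If some entry is at least $2$, then after permuting variables $\kappa_1\ge2$ and $\kappa_2\ge1$. If all entries are at most $1$, then at least three are equal to $1$, and after permuting $\kappa_1=\kappa_2=\kappa_3=1$.

**Case (i): $\kappa_1\ge2$, $\kappa_2\ge1$.** The purpose is to reuse Theorem A. By (6) we only need the same two operators and must check that they come from stable polynomials. Take $R$ as in Theorem A, with $x=x_1$, $y=x_2$, and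
$$P=(1-9\,\partial_1\partial_2)\mathbf x^\kappa=\mathbf x^{\kappa-e_1-e_2}(x_1x_2-9\kappa_1\kappa_2),\qquad Q=(1-12600\,\partial_1^2)\mathbf x^\kappa=\mathbf x^{\kappa-2e_1}\big(x_1^2-12600\,\kappa_1(\kappa_1-1)\big).$$
Both are products of stable polynomials. By (6), $PR,QR,PQR$ are exactly $G,K,F$, and all sets $\mathcal C$ are the earlier ones times $\mathbb R^{n-2}$. So (5) fails.

**Case (ii): all $\kappa_i\le1$ and $\kappa_1=\kappa_2=\kappa_3=1$.** Write $(x,y,z)=(x_1,x_2,x_3)$. We again compare coordinate sums. Take
$$P=(1-16\,\partial_y\partial_z)\mathbf x^\kappa=\mathbf x^{\kappa-e_2-e_3}(yz-16),\quad Q=(1-16\,\partial_x\partial_z)\mathbf x^\kappa=\mathbf x^{\kappa-e_1-e_3}(xz-16),\quad R=xyz-xy-yz-zx.$$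

**Step 1: stability and the four polynomials.** $P$ and $Q$ are products of stable polynomials. Also $R=xyz\big(1-\frac1x-\frac1y-\frac1z\big)$, and for $x,y,z$ in the upper half-plane the bracket has positive imaginary part, so $R$ is stable. (For $n=3$ all three have full degree $(1,1,1)$.) Since $\partial_y\partial_zR=x-1$ and $\partial_x\partial_zR=y-1$,
$$PR=R-16(x-1),\qquad QR=R-16(y-1),\qquad F:=PQR=R-16(x-1)-16(y-1).$$
None of them is zero, and all are positive at $(t,t,t)$ for large $t$. They involve only $x,y,z$, so we work in $\mathbb R^3$; for $n>3$ all sets get multiplied by $\mathbb R^{n-3}$.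

**Step 2: points of $\mathcal C[R]$ satisfy $x+y+z>9$.** Let $(x,y,z)\in\mathcal C[R]$. If $x\le1$, then $R(x,t,t)=t^2(x-1)-2xt<0$ for large $t$ (for $x=1$ it is $-2t$), although $(x,t,t)\ge(x,y,z)$ for large $t$; a contradiction. So $x>1$, and likewise $y,z>1$. Now $R>0$ gives $\frac1x+\frac1y+\frac1z<1$, and Cauchy–Schwarz, $(x+y+z)(\frac1x+\frac1y+\frac1z)\ge9$, gives $x+y+z>9$.

**Step 3: points of $\mathcal C[F]$ satisfy $x+y+z>20.04$.** Here $F=xyz-xy-yz-zx-16x-16y+32$. Let $(x,y,z)\in\mathcal C[F]$. From
$$F(x,t,t)=t^2(x-1)-(2x+16)t-16x+32$$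
and positivity for large $t$ we get $x>1$ (at $x=1$ the value is $-18t+16$). By the symmetry $x\leftrightarrow y$, also $y>1$. From $F(t,t,z)=t^2(z-1)-(2z+32)t+32$ we get $z>1$ (at $z=1$ the value is $-34t+32$).

Put $m=(x+y)/2>1$. In $F=(z-1)xy-(z+16)(x+y)+32$ the product $xy$ has the positive coefficient $z-1$, and $xy\le m^2$. Hence
$$0<F(x,y,z)\le F(m,m,z)=z\,m(m-2)-(m^2+32m-32).$$
For $m\ge1$ we have $m^2+32m-32>0$, so $m>2$ and
$$z>\frac{m^2+32m-32}{m(m-2)}=1+\frac{16}m+\frac{18}{m-2}.$$
(Check: $16(m-2)+18m=34m-32$ and $m(m-2)+34m-32=m^2+32m-32$.) Using $2m=\frac m2+\frac{3(m-2)}2+3$,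
$$x+y+z=2m+z>4+\Big(\frac m2+\frac{16}m\Big)+\Big(\frac{3(m-2)}2+\frac{18}{m-2}\Big)\ge4+2\sqrt8+2\sqrt{27}=4+4\sqrt2+6\sqrt3>20.04 .$$
So points of $\mathcal C[PQR]+\mathcal C[R]$ satisfy $x+y+z>29.04$.

**Step 4: a point of the right side with coordinate sum $29.02$.** We have $PR=x\big((y-1)(z-1)-17\big)-yz+16$, which at $(\frac52,6,6)$ equals $\frac52\cdot8-36+16=0$. On $\{(x,y,z)\ge(\frac52,6,6)\}$ its partial derivatives
$$(y-1)(z-1)-17,\qquad (x-1)(z-1)-1,\qquad (x-1)(y-1)-1$$
are at least $8$, $6.5$ and $6.5$. So $PR>0$ at every point $\ge(2.51,6,6)$, that is, $(2.51,6,6)\in\mathcal C[PR]$. By the symmetry $x\leftrightarrow y$, which exchanges $PR$ and $QR$, $(6,2.51,6)\in\mathcal C[QR]$. The sum of these points is $(8.51,\,8.51,\,12)$, with coordinate sum $29.02<29.04$. So (5) fails. $\blacksquare$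

## 6. One variable: pinching zeros together

It remains to prove (5) when at most one $\kappa_i$ is nonzero. If $\kappa=0$, all polynomials are nonzero constants and all sets are $\mathbb R^n$. Otherwise drop the idle variables: $n=1$, $\kappa=k\ge1$. Put $\lambda(f)=-\infty$ for constants, including $0$. A textbook fact will be used throughout: along polynomials of a fixed exact degree the zeros depend continuously on the coefficients, so $\lambda$ is continuous on real-rooted polynomials of a fixed positive degree.

**Reduction to an inequality with $\deg R=k$.** If $R$ or $PQR$ is constant, one summand on the left of (5) is $\mathbb R$ and the other is nonempty, so (5) holds. Otherwise $PR$ and $QR$ are nonconstant too, because constant-coefficient operators send constants to constants. Then (5) is the claim (1).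

Let $m=\deg R\ge1$. By (6) with $m$ in place of $\kappa$, the operator $T_P$ coincides on $\mathbb R_m[x]$ with the operator of $P'=T_Px^m=P\boxplus_kx^m$ for $\boxplus_m$. This $P'$ is real-rooted, since $\boxplus_k$ preserves stability. It is nonzero: $T_Px^m=0$ would mean that $T_P$ has no terms $D^i$ with $i\le m$, and then $PR=0$. The same holds for $Q$. So we may replace $k$ by $m$ and assume $\deg R=k$.

**Definition (admissible operator).** $T$ is admissible on $\mathbb R_k$ if $T=T_P$ with $P\in\mathbb R_k[x]$ nonzero, real-rooted, with positive leading coefficient. Then $T=\sum_{i\ge s}t_iD^i$ with $t_s>0$ and $s=k-\deg P$; we call $s$ the order of $T$.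

For example, $D^i$ with $i\le k$ is admissible of order $i$, coming from $P=D^ix^k=\frac{k!}{(k-i)!}x^{k-i}$. If $f$ has degree at most $k$ and positive leading coefficient, then $Tf$ is $0$ (when $\deg f<s$) or has degree $\deg f-s$ and positive leading coefficient. If $f$ is real-rooted, $Tf$ is real-rooted or zero. Signs do not matter in (1), so *all polynomials below have positive leading coefficient*. For admissible $S,T$ consider the statement

> $E_k(S,T)$: for all real-rooted $R$ of degree exactly $k$ with $STR$ nonconstant, $\ \lambda(STR)+\lambda(R)\le\lambda(SR)+\lambda(TR)$.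

We want $E_k(T_P,T_Q)$ for all $P,Q$. The plan is a bootstrap: first $E_k(D,D^i)$ by hand; then a lemma that passes from all $E_k(S,D^i)$ to all $E_k(S,T)$; then $E_k(D,T)$, by symmetry and iteration $E_k(T,D^i)$, and once more the lemma. Powers of $D$ suffice because $T_Q$ is a translated multiple of a power of $D$ exactly when $Q$ is a multiple of some $(x-a)^j$; the lemma deforms any $Q$ into that shape by pushing its extreme zeros towards each other.

### 6.1. Three consecutive derivatives

**Step 1.** *If $R$ is real-rooted of degree $m\ge3$, then $\lambda(R'')+\lambda(R)\le2\lambda(R')$.*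

This is the seed of the bootstrap. (For $R=x^2(x-1)$ the three largest zeros $\lambda(R),\lambda(R'),\lambda(R'')$ are $1,\frac23,\frac13$, and equality holds.)

Let $\lambda=\lambda(R)$, $\theta=\lambda(R')$ and $d=\lambda-\theta$, which is $\ge0$ by Rolle. If $d=0$, the claim is $\lambda(R'')\le\lambda(R')$, which is true.

Let $d>0$. Then $\lambda$ is a simple zero. Write $R=(x-\lambda)g$, where $g$ has zeros $\lambda_2,\dots,\lambda_m<\lambda$. By Rolle, $\lambda(g)<\theta<\lambda$. From $R'(\theta)/R(\theta)=0$ we get
$$\sum_{i\ge2}\frac1{\theta-\lambda_i}=\frac1{\lambda-\theta}=\frac1d .$$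
The left side has $m-1\ge2$ positive terms, so each is less than $1/d$, and $\theta-\lambda_i>d$ for all $i$. Hence $y:=\theta-d$ satisfies $y>\lambda(g)$. We shall show $\lambda(R'')\le y=2\theta-\lambda$.

*A bound at $y$.* On $(\lambda(g),\infty)$ let $\varphi=g/g'=1/s_1$, where $s_j=\sum_{i\ge2}(x-\lambda_i)^{-j}$. As $s_1'=-s_2$ and $s_2'=-2s_3$, we have $\varphi'=s_2/s_1^2$ and
$$\varphi''=\frac{2(s_2^2-s_1s_3)}{s_1^3}\le0$$
by Cauchy–Schwarz. So $\varphi$ is concave, and $\varphi(\theta)=d$. Concavity gives $d=\varphi(\theta)\le\varphi(y)+d\,\varphi'(y)$. Also $\varphi'=1-\varphi\,g''/g'$, so this reads $\varphi(y)\ge d\,\varphi(y)\,g''(y)/g'(y)$. Since $\varphi(y)>0$ and $g'(y)>0$,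
$$g'(y)\ge d\,g''(y).$$

*From $y$ to the right.* We have $R''=2g'-(\lambda-x)g''$, and $\lambda-y=2d$, so $(\lambda-x)g''/g'\le2$ at $x=y$. The polynomial $g'$ is nonconstant and real-rooted with all zeros $\le\lambda(g)$, so on $(y,\lambda)$ the function $g''/g'$, a sum of terms $1/(x-\mu)$, is positive and strictly decreasing. So is $\lambda-x$. Hence $(\lambda-x)g''/g'<2$ and $R''>0$ on $(y,\lambda)$. For $x\ge\lambda$, $R''=2g'+(x-\lambda)g''>0$. Thus $\lambda(R'')\le y$. $\square$

### 6.2. The pinching lemma

**Step 2.** *Let $S$ be admissible on $\mathbb R_k$. If $E_k(S,D^i)$ holds for all $0\le i\le k-1$, then $E_k(S,T)$ holds for all admissible $T$.*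

**Step 2.1: fix $R$ and let $Q$ vary.** Let $s$ be the order of $S$, let $R$ be real-rooted of degree $k$, and let $T=T_Q$ with $STR$ nonconstant. Then $s<k$, and $SR$ is nonconstant of degree $k-s$. Put $L=T_R$. It has order $0$, so it preserves degrees and signs of leading coefficients; and it preserves real-rootedness. By commutativity $TR=Q\boxplus R=LQ$ and $STR=SLQ$. Put $M=\lambda(SR)-\lambda(R)$. We may take $Q$ monic, and must show
$$\lambda(SLQ)\le\lambda(LQ)+M . \tag{8}$$

**Step 2.2: perturb so that all zeros become simple.** For $\varepsilon>0$ let $R_\varepsilon=(1-\varepsilon D)^kR$. By (6), $T_{R_\varepsilon}=(1-\varepsilon D)^kL$ on $\mathbb R_k[x]$. Degrees are unchanged, and as $\varepsilon\to0$ the largest zeros of $R_\varepsilon,\ SR_\varepsilon,\ T_{R_\varepsilon}Q,\ ST_{R_\varepsilon}Q$ converge to those for $R$. So it suffices to prove (8) for $R_\varepsilon$, once we know that it is real-rooted.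

Let $f$ be real-rooted with distinct zeros $\mu_1<\dots<\mu_r$ of multiplicities $m_i$, $r\ge1$. At $\mu_i$ the polynomial
$$f-\varepsilon f'=-\varepsilon\,e^{x/\varepsilon}\big(e^{-x/\varepsilon}f\big)'$$
has a zero of multiplicity exactly $m_i-1$. The function $e^{-x/\varepsilon}f$ vanishes at each $\mu_i$ and tends to $0$ at $+\infty$, so by Rolle $f-\varepsilon f'$ has a zero in each of the $r$ intervals $(\mu_1,\mu_2),\dots,(\mu_{r-1},\mu_r),(\mu_r,\infty)$. Since $\sum(m_i-1)+r=\deg f$, these are simple and there are no others. So $1-\varepsilon D$ preserves real-rootedness and lowers the maximal multiplicity by one as long as it exceeds $1$; once all zeros are simple, they stay simple. After $k$ applications, a polynomial of degree at most $k$ has only simple zeros. Replacing $R$ by $R_\varepsilon$, we may therefore assume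

> (∗) $L$ maps every nonzero real-rooted polynomial of degree $\le k$ to one with only simple real zeros.

**Step 2.3: how $\lambda(LQ)$ reacts when one zero of $Q$ moves.** Let $Q_0$ be real-rooted with $\deg Q_0\le k-1$, let $a\in\mathbb R$, and put $F=L((x-a)Q_0)$, $G=LQ_0$.

(a) *$F$ has exactly one zero in $(\lambda(G),\infty)$, and it is $\lambda(F)$.* For $(\alpha,\beta)\ne(0,0)$ the polynomial $\alpha F+\beta G=L\big((\alpha(x-a)+\beta)Q_0\big)$ has only simple zeros by (∗). So $W=F'G-FG'$ has no real zero: if $W(x_0)=0$, the vectors $(F,F')(x_0)$ and $(G,G')(x_0)$ are linearly dependent, and some nontrivial combination of $F$ and $G$ would have a multiple zero at $x_0$. As $\deg F=\deg G+1$ and leading coefficients are positive, $W>0$ near $+\infty$, hence everywhere. If $G$ is constant, $F$ has degree one and the claim is clear. Otherwise let $\sigma=\lambda(G)$, a simple zero, so $G'(\sigma)>0$. From $0<W(\sigma)=-F(\sigma)G'(\sigma)$ we get $F(\sigma)<0$. On $(\sigma,\infty)$ we have $(F/G)'=W/G^2>0$, so $F/G$ increases strictly from $-\infty$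 to $+\infty$ and has exactly one zero there.

(b) *$\lambda(L((x-a)Q_0))$ is strictly increasing in $a$.* For $a'>a$, $L((x-a')Q_0)=F-(a'-a)G$. At $\lambda(F)>\lambda(G)$ this is $-(a'-a)G(\lambda(F))<0$, so its largest zero is beyond $\lambda(F)$.

**Step 2.4: pinching two zeros.** Let $Q=(x-a)(x-b)Q_0$ be monic, real-rooted, of degree $j\le k$, with $a>b$, and let $\theta=\lambda(LQ)$. The purpose is to merge $a$ and $b$ without changing $\theta$, and to control the difference. Put $Q_\mu=(x-\mu)^2Q_0$.

By (b), applied to one factor at a time, $\lambda(LQ_\mu)$ is strictly increasing in $\mu$, is $<\theta$ at $\mu=b$ and $>\theta$ at $\mu=a$. It is continuous. So there is $\mu\in(b,a)$ with $\lambda(LQ_\mu)=\theta$. Then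
$$Q-Q_\mu=NQ_0,\qquad N=(2\mu-a-b)x+ab-\mu^2,\qquad L(NQ_0)(\theta)=0.$$
Moreover, by (a) used twice, $\theta>\lambda(L((x-b)Q_0))>\lambda(LQ_0)$. We determine the sign of $2\mu-a-b$.

- If $2\mu=a+b$, then $N=-(a-b)^2/4\ne0$, so $LQ_0(\theta)=0$, contradicting $\theta>\lambda(LQ_0)$.
- If $2\mu\ne a+b$, then $N=(2\mu-a-b)(x-\rho)$ with $\rho=\frac{\mu^2-ab}{2\mu-a-b}$, and $\rho-b=\frac{(\mu-b)^2}{2\mu-a-b}$. If $2\mu<a+b$, then $\rho<b$, and by (b) $\lambda(L((x-\rho)Q_0))<\lambda(L((x-b)Q_0))<\theta$. This contradicts $L((x-\rho)Q_0)(\theta)=0$.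
- So $2\mu>a+b$.

With $\hat Q=(x-\rho)Q_0$ and $c=2\mu-a-b>0$ we have
$$Q=Q_\mu+c\,\hat Q,\qquad \lambda(LQ)=\lambda(LQ_\mu)=\lambda(L\hat Q)=\theta. \tag{9}$$
The last equality follows from (a): $\theta>\lambda(LQ_0)$ is a zero of $L\hat Q$. Note that $\hat Q$ is monic and real-rooted of degree $j-1$.

**Step 2.5: the extremal case $Q=(x-a)^j$.** We prove (8) by induction on $j$, for all monic real-rooted $Q$ of degree $j\le k$ with $j\geq 1$ and $j>s$ (the last condition says that $SLQ$ is nonconstant). If $Q=(x-a)^j$, then $Q=\frac{j!}{k!}\,\tau_aD^{k-j}x^k$, so by (6) $T_Q$ is a positive multiple of $D^{k-j}$ composed with translation by $a$. Hence $\lambda(LQ)=\lambda(D^{k-j}R)+a$ and $\lambda(SLQ)=\lambda(SD^{k-j}R)+a$. So (8) says $\lambda(SD^{k-j}R)-\lambda(D^{k-j}R)\le\lambda(SR)-\lambda(R)$, which is $E_k(S,D^{k-j})$, one of the hypotheses. This covers $j=1$.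

**Step 2.6: a violating $Q$ can be pinched to the extremal case.** Let $j\ge2$, and suppose that $Q$ of degree $j$ violates (8). Let $\theta=\lambda(LQ)$, let $[b_0,a_0]$ be the smallest interval containing the zeros of $Q$, and let $\mathcal K$ be the set of monic real-rooted $\tilde Q$ of degree $j$ with
$$\text{all zeros in }[b_0,a_0],\qquad \lambda(L\tilde Q)=\theta,\qquad \lambda(SL\tilde Q)\ge\lambda(SLQ).$$
The degrees of $L\tilde Q$ and $SL\tilde Q$ are constant, namely $j$ and $j-s\ge1$, so both $\lambda$'s are continuous in $\tilde Q$. Hence $\mathcal K$ is compact. It contains $Q$, and each $\tilde Q\in\mathcal K$ violates (8), because $\lambda(SL\tilde Q)\ge\lambda(SLQ)>\theta+M$.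

Let $\tilde Q\in\mathcal K$ have largest zero $a$ and smallest zero $b<a$. Apply Step 2.4 to this pair: $SL\tilde Q=SL\tilde Q_\mu+c\,SL\hat Q$. Here $\hat Q$ has degree $j-1\ge s$. If $j-1=s$, then $SL\hat Q$ is a positive constant. If $j-1>s$, the induction hypothesis and (9) give $\lambda(SL\hat Q)\le\lambda(L\hat Q)+M=\theta+M$. In either case, both summands are positive for $x>\max(\lambda(SL\tilde Q_\mu),\,\theta+M)$, so
$$\lambda(SL\tilde Q)\le\max\big(\lambda(SL\tilde Q_\mu),\,\theta+M\big).$$
As $\lambda(SL\tilde Q)>\theta+M$, we get $\lambda(SL\tilde Q)\le\lambda(SL\tilde Q_\mu)$. Since also $\lambda(L\tilde Q_\mu)=\theta$, we conclude $\tilde Q_\mu\in\mathcal K$.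

Passing from $\tilde Q$ to $\tilde Q_\mu$ replaces one copy of $a$ and one copy of $b$ by two copies of $\mu\in(b,a)$. Repeat this as long as both $a$ and $b$ are still zeros. After finitely many repetitions one of them is used up, and the spread (largest minus smallest zero) has strictly decreased, while we stayed in $\mathcal K$. So an element of $\mathcal K$ with positive spread never has minimal spread. By compactness an element of minimal spread exists; it has spread $0$, so it is some $(x-a)^j$. But that polynomial satisfies (8) by Step 2.5, a contradiction. This completes the induction and Step 2. $\square$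

### 6.3. From $D$ to arbitrary operators

**Step 3.** *$E_k(D,T)$ holds for all $k\ge1$ and all admissible $T$ on $\mathbb R_k$.* By Step 2 with $S=D$ it suffices to check $E_k(D,D^i)$ for $0\le i\le k-1$. Let $\deg R=k$ and let $R^{(i+1)}$ be nonconstant, so $k\ge i+2$. For $0\le l\le i-1$ the polynomial $R^{(l)}$ has degree $k-l\ge3$, and Step 1 gives
$$\lambda(R^{(l+2)})-\lambda(R^{(l+1)})\le\lambda(R^{(l+1)})-\lambda(R^{(l)}).$$
Chaining these, $\lambda(R^{(i+1)})-\lambda(R^{(i)})\le\lambda(R')-\lambda(R)$, which is $E_k(D,D^i)$.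

**Step 4.** *$E_k(T,D^i)$ holds for all admissible $T$ on $\mathbb R_k$ and $0\le i\le k-1$.* The purpose is to let $T$ play the role of $S$ in Step 2. Let $\deg R=k$, let $TD^iR$ be nonconstant, and let $0\le l<i$. The polynomial $D^lR$ is real-rooted of degree exactly $k-l$. Restricted to $\mathbb R_{k-l}[x]$, $T$ is admissible there: by (6) it is the operator of $Tx^{k-l}$, which is real-rooted because $T$ preserves stability, and which is nonzero with positive leading coefficient because the order of $T$ is less than $k-i<k-l$. Also $DTD^lR=TD^{l+1}R$ is nonconstant, as a further derivative of it, $TD^iR$, is nonconstant. So Step 3, in the form $E_{k-l}(D,T)$ applied to $D^lR$, gives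
$$\lambda(TD^{l+1}R)-\lambda(D^{l+1}R)\le\lambda(TD^lR)-\lambda(D^lR).$$
Summing over $l=0,\dots,i-1$ yields $\lambda(TD^iR)-\lambda(D^iR)\le\lambda(TR)-\lambda(R)$, which is $E_k(T,D^i)$.

**Step 5.** *Conclusion.* By Step 4 the hypothesis of Step 2 holds for $S=T_P$, for every admissible $T_P$. So Step 2 gives $E_k(T_P,T_Q)$ for all admissible $T_P,T_Q$, and this is (1). Hence (5) holds whenever at most one $\kappa_i$ is nonzero. Together with Section 3 (the case $\kappa=e_i+e_j$) and Section 5 (failure for every other $\kappa$), this proves Theorem B. $\blacksquare$
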